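# One regular equation for one component of a rational system

## 1. The local rings $B_n$ of a power series

Let $k$ be a field of characteristic $0$ (think of $\mathbb R$ or $\mathbb C$) and let $D=d/dt$, acting on $k((t))$. For $f\in k[[t]]$ write $f(0)$ for its constant term and call it the value at $0$. Start from one power series $x\in k[[t]]$ and form, for $n\ge 0$,
$$A_n=k[t,x,x',\dots,x^{(n)}]\subset k[[t]],\qquad B_n=\Big\{\tfrac FG:\ F,G\in A_n,\ G(0)\ne 0\Big\}\subset k[[t]].$$
So $B_n$ is the localization of $A_n$ at the prime $A_n\cap(t)$. Put $A=\bigcup_n A_n$ and $B=\bigcup_n B_n$.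

An element of $B_n$ with nonzero value at $0$ has the form $F/G$ with $F(0)\neq 0$, so its inverse $G/F$ is in $B_n$. Hence $B_n$ is a local ring with maximal ideal $\mathfrak m_{B_n}=B_n\cap(t)$ and residue field $k$. The same holds for $B$, with $\mathfrak m_B=B\cap(t)$. Each $B_n$ is Noetherian, being a localization of a finitely generated $k$-algebra; nothing of the kind is clear for the union $B$.

A subring $R$ of $k((t))$ is called *$D$-stable* if $DR\subset R$. We have $DA_n\subset A_{n+1}$, so $A$ is $D$-stable, and by the quotient rule so are $B$ and the field $K=\operatorname{Frac}A=\operatorname{Frac}B\subset k((t))$. For example, with $u=e^t$, the ring $k[t,u]$ is $D$-stable. The ring $k[t,tu]$ is not: $D(tu)=tu+u$, and $u$ is not a polynomial in $t$ and $tu$ because $t,u$ are algebraically independent (checked in Section 2).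

One property of $B$ will be used again and again. If $0\ne b\in B$ has $t$-order $r_0$, then $D^{r_0}b$ has constant term $r_0!$ times the leading coefficient of $b$, which is nonzero. Since $B$ is $D$-stable,
$$D^{r_0}b\ \text{ is a unit of } B. \tag{3}$$
No nonzero element of $B$ stays in the maximal ideal under all powers of $D$.

Now for the purpose of these rings. Consider a system of explicit first-order rational ODEs for unknown functions $x,y,z,\dots$ of $t$,
$$x'=\frac{P_1(t,x,y,z,\dots)}{Q_1(t,x,y,z,\dots)},\qquad y'=\frac{P_2(t,x,y,z,\dots)}{Q_2(t,x,y,z,\dots)},\qquad\dots \tag{1}$$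
with polynomials $P_i,Q_i$ and with initial conditions at $t=0$.

**Conjecture 1** (Gofen, *Unifying View on ODEs and AD: Open Questions*, 2009). Consider an initial value problem for a system (1) whose denominators are all nonzero at the initial values at $t=0$, so that it has a unique regular solution near $t=0$, with derivatives $x^{(n)}|_{t=0}=a_n$, $n=0,1,2,\dots$. Then there is an explicit rational ODE of some order $n+1$,
$$x^{(n+1)}=\frac{F(t,x,\dots,x^{(n)})}{G(t,x,\dots,x^{(n)})},\qquad x^{(j)}|_{t=0}=a_j,\quad j=0,1,\dots,n, \tag{2}$$
with $F,G$ polynomials and $G(0,a_0,\dots,a_n)\ne0$, having $x(t)$ as its unique solution.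

(The source of the problem prints the initial conditions in (2) for $j=1,\dots,n$. We read $j=0,\dots,n$, since otherwise $x(0)$ is unconstrained and the solution could not be unique.)

In words: can we trade several regular equations for one regular equation in a single component? The first component plays no special role. We prove that the answer is yes, over any field $k$ of characteristic $0$ that contains all coefficients and initial values. The solution of (1) is then a tuple of power series over $k$, found by recursion on Taylor coefficients (convergent if $k=\mathbb R,\mathbb C$).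

**Theorem 1.** Let $x$ be a component of the solution of a system (1) with nonzero denominators at $t=0$. For all sufficiently large $n$, $x^{(n+1)}\in B_n$.

**Theorem 1 implies Conjecture 1.** The relation $x^{(n+1)}\in B_n$ says that $x^{(n+1)}=F(t,x,\dots,x^{(n)})/G(t,x,\dots,x^{(n)})$ with polynomials $F,G$, where the value at $0$ of the denominator is $G(0,a_0,\dots,a_n)\ne0$. So $x$ solves (2). Since $G\ne0$ at the initial point, the right side is analytic there and the solution is unique by the Cauchy–Picard theorem; formally, (2) and its derivatives determine all Taylor coefficients recursively. $\square$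

Thus the question is whether the chain $B_0\subset B_1\subset\cdots$ absorbs the next derivative at some stage.

## 2. The solutions $te^t$ and $(e^t-1)^2$

If $m=1$, the system (1) is already of the form (2) with $n=0$. If $x$ is a polynomial of degree $n$, then $x^{(n+1)}=0$. The first real cases have two equations. Write $u=e^t$.

First, $u$ is transcendental over $k(t)$. Suppose $u^p+a_1u^{p-1}+\dots+a_p=0$ is its minimal equation over $k(t)$. Applying $D-p$ gives $\sum_{i\ge1}(a_i'-ia_i)u^{p-i}=0$, of lower degree, so all coefficients vanish and $a_p'=pa_p$. Here $a_p\neq0$ by minimality. But for a nonzero rational function $a$, the quotient $a'/a$ is zero or has numerator of smaller degree than denominator, so it is not the constant $p\ge1$.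

**Example A: $x=te^t$.** It is a component of $x'=(1+t)u,\ u'=u$, $x(0)=0,\ u(0)=1$. Eliminating $u=x/t$ gives $x'=(1+t)x/t$, whose denominator vanishes at $0$. No other first-order equation can be regular. The elements $t,x=tu$ are algebraically independent, so $(1+t)x/t=F/G$ with $F,G\in k[t,x]$ means $(1+t)xG=tF$ in a polynomial ring. Then the prime $t$ divides $G$, and $G(0)=0$. So $x'\notin B_0$. But $x''=2x'-x$, so $x''\in B_1$.

**Example B: $x=(e^t-1)^2$.** It is a component of $x'=2u(u-1),\ u'=u$, $x(0)=0$, $u(0)=1$. Since $x=(u-1)^2$ we get $x'-2x=2(u-1)$, hence the relation $(x'-2x)^2=4x$. Differentiating it and solving,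
$$x''=2x'+\frac{2x'}{x'-2x},$$
and the denominator vanishes at $t=0$. Yet $u=1+\tfrac12(x'-2x)$ is a polynomial in $x,x'$, so $x''=4u^2-2u=2u(2u-1)$ becomes
$$x''=(2+x'-2x)(1+x'-2x),$$
regular, of order $2$. Order $1$ is impossible: $x'\in B_0$ would put $u$ in $k(t,x)=k(t,(u-1)^2)$, over which $u$ has degree $2$.

So regular equations exist in these cases, but they are not the equations that elimination hands us.

## 3. Elimination and the vanishing separant

Here is what one tries first. All derivatives of $x$ lie in a field of finite transcendence degree over $k$, generated by $t$ and the components of the solution. So there is a smallest $n$ for which $x^{(n)}$ is algebraic over $k(t,x,\dots,x^{(n-1)})$. Take a polynomial $p$ with $p(t,x,\dots,x^{(n)})=0$, of minimal degree in the last variable $X_n$. The separant $s=\frac{\partial p}{\partial X_n}(t,x,\dots,x^{(n)})$ is nonzero, by minimality and characteristic $0$. Differentiating the relation gives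
$$s\,x^{(n+1)}+\frac{\partial p}{\partial t}+\sum_{i<n}\frac{\partial p}{\partial X_i}x^{(i+1)}=0,$$
an explicit rational equation with denominator $s$. It is regular if $s(0)\ne0$. The method stops exactly when $s(0)=0$, and this happens: $s=t$ in Example A, where $p=tX_1-(1+t)X_0$, and $s=2(x'-2x)$ in Example B.

One then differentiates further, hoping for a nonvanishing coefficient. The leading coefficient remains $s$ forever. In Example A, applying $D^j$ to $tx'=(1+t)x$ gives
$$t\,x^{(j+1)}=(1+t-j)\,x^{(j)}+j\,x^{(j-1)}. \tag{4}$$
For $j\ge2$ a unit does appear, but in front of the second-highest derivative: $x^{(j)}=\big(t\,x^{(j+1)}-j\,x^{(j-1)}\big)/(1+t-j)$. So $x^{(j)}$ is expressed through lower derivatives plus $t$ times a *higher* one. By induction every $x^{(j)}$ lies in $B_1+tB$. This set is closed under multiplication, so $A\subset B_1+tB$. If $G\in A$, $G(0)\neq0$ and $G\equiv g$ mod $tB$ with $g\in B_1$, then $1/G\equiv1/g$ mod $tB$. Therefore $B=B_1+tB$. If $B$ were a finite $B_1$-module, Nakayama's lemma would give $B=B_1$ and we would be done. But $B$ is an infinite increasing union, and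 finiteness is what we are trying to prove.

The proof gets finiteness from above. We build a ring $S\supset B$ which is Noetherian, even regular, which is $D$-stable, and whose maximal ideal is generated by elements of $B$. Then we show that $S$ is integral over $B$, hence finite over a suitable subring, and *then* apply Nakayama. The integrality is the hard point, and there the flow of $D$ does the work.

## 4. Facts from commutative algebra

We use the following textbook facts.

1. *Nakayama.* If $R$ is a local ring, not necessarily Noetherian, and $J$ is a finitely generated module with $\mathfrak m_RJ=J$, then $J=0$.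
2. *Dimension.* If a local domain $R$ is the localization of a finitely generated $k$-algebra at a maximal ideal, then $\dim R=\operatorname{trdeg}_k\operatorname{Frac}R$. A subfield (over $k$) of a finitely generated extension field of $k$ is finitely generated.
3. *Differentials.* If $R$ is a local $k$-algebra with residue field $k$, then $\mathfrak m_R/\mathfrak m_R^2\cong\Omega_{R/k}\otimes_Rk$, with the class of $f-f(0)$ corresponding to $df\otimes1$. In characteristic $0$, $\dim_F\Omega_{F/k}=\operatorname{trdeg}_kF$ for $F/k$ finitely generated, and $\Omega_{K/k}\otimes_KF\to\Omega_{F/k}$ is injective for $k\subset K\subset F$.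
4. *Regular local rings.* A Noetherian local ring $R$ is regular if $\dim_{R/\mathfrak m_R}\mathfrak m_R/\mathfrak m_R^2=\dim R$. It is then a normal domain. If moreover $k\subset R$ is the residue field and $w_1,\dots,w_d$ is a regular system of parameters, then $\hat R=k[[w_1,\dots,w_d]]$. Always $\dim\hat R=\dim R$.
5. *Faithful flatness.* If $R$ is Noetherian local and $h\in R$, then $h\hat R\cap R=hR$. We use two consequences.
   (a) Let $R\subset R'$ be Noetherian local domains with the same fraction field, $\mathfrak m_{R'}\cap R=\mathfrak m_R$, and $\hat R\to\hat R'$ an isomorphism. Then $R=R'$. Indeed, if $f=g/h\in R'$ with $g,h\in R$, then $g=fh\in h\hat R'\cap R=h\hat R\cap R=hR$, so $f\in R$.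
   (b) If $R$ and $\hat R$ are domains, then $\hat R\cap\operatorname{Frac}R=R$ inside $\operatorname{Frac}\hat R$, by the same computation.
6. *Normalization.* Let $R$ be a domain which is a localization of a finitely generated $k$-algebra. Its integral closure in $\operatorname{Frac}R$ is a finite $R$-module. If $R$ is local and normal, then $\hat R$ is a (normal) domain; this is Zariski's theorem (Zariski–Samuel, *Commutative Algebra* II, Ch. VIII §13; EGA IV 7.8.3).
7. *Derivations.* In characteristic $0$, two derivations from a field $K$ to an extension field that agree on a subfield over which $K$ is algebraic are equal.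
8. *Valuation rings.* A valuation ring of $K$ is a subring $O$ with $f\in O$ or $f^{-1}\in O$ for every $0\ne f\in K$ ($O=K$ is allowed). It is local, and a finitely generated ideal of $O$ is generated by one of its given generators. For a prime $q\subset O$, the ring $O_q$ is a valuation ring of $K$ with maximal ideal $qO_q=q$, and $O/q$ is a valuation ring of its fraction field. A local ring $O$ *dominates* a local subring $R$ if $\mathfrak m_O\cap R=\mathfrak m_R$. Every local subring of $K$ is dominated by some valuation ring of $K$.

As an example of domination take $B_0=k[t,x]_{(t,x)}$ from Example A, with $u=x/t$. The valuation ring $k[t,u]_{(t)}$ dominates $B_0$, because $t$ and $x=tu$ are both divisible by $t$; its residue field is $k(u)$, larger than $k$. The valuation ring $k[t,x]_{(t)}$ contains $B_0$ without dominating it, because $x$ is a unit there.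

## 5. The ambient ring $\Sigma$ and a connection on its differentials

Let $u_1,\dots,u_m\in k[[t]]$ be the solution of (1), with $x=u_1$. Put
$$\Phi=k[t,u_1,\dots,u_m,g],\qquad g=\frac1{\prod_iQ_i(t,u)}\in k[[t]],\qquad \Sigma=\Phi_{\Phi\cap(t)}\subset k[[t]].$$
The algebra $\Phi$ is finitely generated. It is $D$-stable: $Du_i=P_i\,g\prod_{j\ne i}Q_j\in\Phi$, and $Dg=-g^2D(\prod_iQ_i)\in\Phi$. So $\Sigma$ is a $D$-stable Noetherian local domain with residue field $k$ and $\mathfrak m_\Sigma=\Sigma\cap(t)$. Since $t,x\in\Phi$, we have $A\subset\Phi$. Elements of $A$ with nonzero value at $0$ are units of $\Sigma$, so $B_n\subset B\subset\Sigma$. Set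
$$d=\operatorname{trdeg}_k\operatorname{Frac}\Sigma=\dim\Sigma,\qquad e=\operatorname{trdeg}_kK\le d.$$
In Examples A and B, $\Sigma=k[t,u]_{(t,u-1)}$ and $d=e=2$.

**Step 1: a connection excludes torsion.** This step supplies the only tool of the section.

**Lemma 1.** Let $M$ be a finitely generated $k[[t]]$-module with an additive map $\nabla:M\to M$ satisfying
$$\nabla(fm)=f'm+f\nabla m\qquad(f\in k[[t]],\ m\in M). \tag{5}$$
Then $M$ is free.

*Proof.* Let $\operatorname{Tors}M$ be the torsion submodule and let $a$ be minimal with $t^a\operatorname{Tors}M=0$; it exists because $\operatorname{Tors}M$ is finitely generated. Suppose $a\ge1$ and let $m\in\operatorname{Tors}M$. Applying $\nabla$ to $t^am=0$ gives $at^{a-1}m+t^a\nabla m=0$. Multiplying by $t$ gives $t^{a+1}\nabla m=0$, so $\nabla m$ is torsion and therefore $t^a\nabla m=0$. Going back, $at^{a-1}m=0$, so $t^{a-1}m=0$. This holds for all $m\in\operatorname{Tors}M$, against the minimality of $a$. So $a=0$, $M$ is torsion-free, and a finitely generated torsion-free module over the discrete valuation ring $k[[t]]$ is free. $\square$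

**Step 2: $\Sigma$ is regular.** We need this to know that $\Sigma$ is normal and that $\hat\Sigma$ is a power series ring.

On $\Omega_{\Sigma/k}$ there is the Lie derivative $\mathcal L_D(f\,dg)=(Df)\,dg+f\,d(Dg)$. It is well defined: the rule respects additivity and kills $dc$ for $c\in k$, and it respects the Leibniz relation because
$$d(D(gh))=d(g\,Dh+h\,Dg)=g\,d(Dh)+(Dh)\,dg+h\,d(Dg)+(Dg)\,dh=\mathcal L_D(g\,dh+h\,dg);$$
a multiple $f\cdot(\text{relation})$ goes to $Df\cdot(\text{relation})+f\mathcal L_D(\text{relation})$, which is zero. Put
$$M=\Omega_{\Sigma/k}\otimes_\Sigma k[[t]],\qquad\nabla(\omega\otimes f)=\mathcal L_D\omega\otimes f+\omega\otimes f'.$$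
This is balanced over $\Sigma$: for $s\in\Sigma$, both $s\omega\otimes f$ and $\omega\otimes sf$ go to $\omega\otimes(Ds)f+\mathcal L_D\omega\otimes sf+\omega\otimes sf'$, since $D$ on $\Sigma$ is the restriction of $d/dt$. Rule (5) is clear. The module $M$ is finitely generated because $\Sigma$ is a localization of a finitely generated algebra. By Lemma 1, $M$ is free. Its rank is the dimension after inverting $t$, that is, $\dim\Omega_{\operatorname{Frac}\Sigma/k}=d$. Reducing mod $t$,
$$\mathfrak m_\Sigma/\mathfrak m_\Sigma^2\cong\Omega_{\Sigma/k}\otimes_\Sigma k=M/tM$$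
has dimension $d=\dim\Sigma$. So $\Sigma$ is a regular local ring, in particular normal.

**Step 3: parameters that come from $A$.** We want $e=\operatorname{trdeg}_kK$ elements of $A$ that are part of a regular system of parameters of $\Sigma$.

Let $H\subset M$ be the $k[[t]]$-submodule generated by all $d\beta\otimes1$ with $\beta\in A$. Since $\nabla(d\beta\otimes1)=d(D\beta)\otimes1$ and $D\beta\in A$, $H$ is $\nabla$-stable. So $M/H$ inherits a map $\nabla$ satisfying (5) and is free by Lemma 1. Then $0\to H\to M\to M/H\to0$ splits, and
$$H/tH\to M/tM=\mathfrak m_\Sigma/\mathfrak m_\Sigma^2\quad\text{is injective.}$$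
The rank of $H$ is the dimension of the span of $\{d\beta:\beta\in A\}$ in $\Omega_{\operatorname{Frac}\Sigma/k}$. As $K=\operatorname{Frac}A$, these differentials span $\Omega_{K/k}$ over $K$, which has dimension $e$, and by fact 3 the dimension does not drop in $\Omega_{\operatorname{Frac}\Sigma/k}$. So $H$ is free of rank $e$, and $H/tH$ is spanned by the classes of the $d\beta\otimes1$. Choose $\beta_1,\dots,\beta_e\in A$ whose classes form a basis. Then
$$w_i:=\beta_i-\beta_i(0)\in A\cap(t),\qquad i=1,\dots,e,$$
have linearly independent classes in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$. Complete them to a regular system of parameters $w_1,\dots,w_d$ of $\Sigma$. Then $\hat\Sigma=k[[w_1,\dots,w_d]]$. Let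
$$\hat\Sigma\to W:=k[[w_1,\dots,w_e]]$$
be the quotient map by $(w_{e+1},\dots,w_d)$.

It is instructive to see $D$-stability at work in Example A. There $M$ is free on $dt,du$ with $\nabla dt=0$ and $\nabla du=du$. Using only $A_0=k[t,tu]$ we would get the submodule generated by $dt$ and $u\,dt+t\,du$, that is, by $dt$ and $t\,du$; the quotient $k[[t]]/(t)$ is torsion. With $x'=tu+u$ included, $dx'-dx=du$ appears and the quotient is $0$.

## 6. A regular differential ring $S$ with $B\subset S\subset K$

The field $K\subset\operatorname{Frac}\Sigma$ is finitely generated over $k$ by fact 2. Hence there is $n_0$ with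
$$w_1,\dots,w_e\in A_{n_0}\quad\text{and}\quad K=\operatorname{Frac}A_{n_0}.$$

**Step 1: normalize $B_n$ at the point seen by $\Sigma$.** The aim is a normal local ring, so that its completion is a domain.

For $n\ge n_0$ let $N_n'$ be the integral closure of $B_n$ in $K=\operatorname{Frac}B_n$; it is a finite $B_n$-module. Since $\Sigma$ is normal and $K\subset\operatorname{Frac}\Sigma$, we have $N_n'\subset\Sigma$. The prime $\mathfrak m_\Sigma\cap N_n'$ lies over $\mathfrak m_{B_n}$, so it is maximal. Let $N_n$ be the localization of $N_n'$ at it. Then $N_n\subset\Sigma$, $\mathfrak m_{N_n}=N_n\cap\mathfrak m_\Sigma$, and the residue field is $k$ because it embeds in $\Sigma/\mathfrak m_\Sigma=k$.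

If $\bar A_n$ denotes the integral closure of $A_n$ in $K$, which is a finitely generated $k$-algebra, then $N_n'$ is a localization of $\bar A_n$ and $N_n=(\bar A_n)_{\bar A_n\cap\mathfrak m_\Sigma}$. So $N_n$ is a normal local domain, a localization of a finitely generated $k$-algebra at a maximal ideal, of dimension $e$. By Zariski's theorem (fact 6), $\hat N_n$ is a domain.

**Step 2: $\hat N_n\cong W$.** This shows that $N_n$ is regular. Consider
$$k[[X_1,\dots,X_e]]\to\hat N_n\to\hat\Sigma\to W,\qquad X_i\mapsto w_i .$$
The total composite is an isomorphism, so $\hat N_n\to W$ is surjective. Its kernel is a prime of the domain $\hat N_n$, and both rings have dimension $e$. A nonzero kernel would lower the dimension, so the kernel is $0$ and $\hat N_n\cong W$. In particular the maximal ideal of $\hat N_n$ is generated by $w_1,\dots,w_e$. As $\mathfrak m_{N_n}/\mathfrak m_{N_n}^2$ is unchanged by completion, Nakayama gives $\mathfrak m_{N_n}=(w_1,\dots,w_e)$, so $N_n$ is regular.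

**Step 3: $N_n$ does not depend on $n\ge n_0$.** This lets one ring contain all of $B$. Clearly $N_n'\subset N_{n+1}'$, hence $N_n\subset N_{n+1}$, with $\mathfrak m_{N_{n+1}}\cap N_n=\mathfrak m_{N_n}$. The map $\hat N_n\to\hat N_{n+1}$ is compatible with the isomorphisms of both rings to $W$, so it is an isomorphism. Fact 5(a) gives $N_n=N_{n+1}$.

Put $S:=N_n$ for any $n\ge n_0$. Then $B\subset S\subset\Sigma\subset k[[t]]$, $\operatorname{Frac}S=K$, $S/\mathfrak m_S=k$, $\mathfrak m_S=S\cap(t)$, so $\mathfrak m_S\cap B=\mathfrak m_B$. Because $w_i\in\mathfrak m_B$,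
$$\mathfrak m_S=(w_1,\dots,w_e)S=\mathfrak m_BS. \tag{6}$$

**Step 4: $S$ is $D$-stable.** On $\hat S=k[[w_1,\dots,w_e]]$ consider the derivation $\Delta=\sum_i(Dw_i)\,\partial/\partial w_i$; its coefficients $Dw_i\in A$ lie in $S$. Restrict its extension to $\operatorname{Frac}\hat S$, and compare it with $D:K\to K\subset\operatorname{Frac}\hat S$. Both kill $k$ and agree on the $w_i$, so they agree on $k(w_1,\dots,w_e)$. The $w_i$ are algebraically independent, because they are the variables of a power series ring, and $\operatorname{trdeg}_kK=e$. So $K$ is algebraic over $k(w_1,\dots,w_e)$, and $D=\Delta$ on $K$ by fact 7. For $s\in S$ we get $Ds=\Delta s\in\hat S\cap K=S$, by fact 5(b).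

**Step 5: polynomial equations for generators of $S$.** The Key Lemma will need coordinates on $S$ that satisfy polynomial differential equations.

By Step 1, $S$ is the localization of some $k[y_1,\dots,y_l]\subset S$ at the contraction of $\mathfrak m_S$. Each $Dy_i\in S$ is a fraction of elements of $k[y_1,\dots,y_l]$ with denominator a unit of $S$. Let $\pi$ be the product of these denominators and adjoin $z=1/\pi\in S$. Then $Dy_i\in k[y,z]$, so $D\pi\in k[y,z]$ and $Dz=-z^2D\pi\in k[y,z]$. So, after renaming, $S_0=k[y_1,\dots,y_s]$ is $D$-stable:
$$Dy_i=R_i(y_1,\dots,y_s),\quad R_i\in k[Y_1,\dots,Y_s],\qquad S=(S_0)_{S_0\cap\mathfrak m_S}. \tag{7}$$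
Any prescribed element $f/g\in S$, with $f,g\in S_0$ and $g(0)\ne0$, may be included in $S_0$: adjoin $1/g$, and note $D(1/g)=-(1/g)^2Dg$.

Finally let
$$E=B[y_1,\dots,y_s]\subset S,\qquad 0\ne b\in B\ \text{ with } by_i\in B\text{ for all }i.$$
Such $b$ exists because $y_i\in K=\operatorname{Frac}B$. The ring $E$ is $D$-stable, and $B\subset E\subset B[1/b]$. In Example A we can take $S=\Sigma=k[t,u]_{(t,u-1)}$, $(y_1,y_2)=(t,u)$ with $Dt=1$, $Du=u$, and $b=t$, since $tu=x\in B$.

## 7. A nodal cubic: why (6) alone does not give $S=B$

The rings $B\subset S$ now have the same fraction field and residue field, $S$ is regular, and $\mathfrak m_BS=\mathfrak m_S$. This is not enough for equality. Let $X=s^2-1$, $Y=s(s^2-1)$ in $k[s]$, let $B^\circ$ be the localization of $k[X,Y]$ at $(X,Y)$, and let $S^\circ=k[s]_{(s-1)}$. Then $s=Y/X$ lies in $\operatorname{Frac}B^\circ$, both residue fields are $k$, and $X=(s-1)(s+1)$ generates the maximal ideal of $S^\circ$. But $X$ and $Y$ vanish at both $s=1$ and $s=-1$, so every element of $B^\circ$ takes equal values at these two points, and $s\notin B^\circ$. What prevents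 $S^\circ$ from being integral over $B^\circ$ is the second branch of the node: the valuation ring $k[s]_{(s+1)}$ dominates $B^\circ$ and does not contain $1/(s+1)\in S^\circ$.

A derivation with property (3) cannot live on this node. Suppose $D=f\,d/ds$ maps $B^\circ$ to itself. Then $DX=2sf$ and $DY=(3s^2-1)f$ are in $B^\circ$, so $f=\frac12(3s\,DX-2\,DY)\in B^\circ[s]$ has values at $s=\pm1$. Equality of the values of $DX$ at $\pm1$ gives $f(1)=-f(-1)$, and equality of those of $DY$ gives $f(1)=f(-1)$. So $f(\pm1)=0$, and $D$ maps the maximal ideal of $B^\circ$ into itself, contrary to (3).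

So we must use $D$ and (3) to show that every valuation ring $O$ dominating $B$ also contains $S$.

## 8. Out along the flow and back: the Key Lemma

Where $b$ is invertible, $B$ and $E$ agree. A valuation ring $O\supset B$ gives us a point where $b$ may vanish. The idea is to flow from this point for a formal time $h$. By (3), $b$ is not zero to infinite order along the flow, so after time $h$ the coordinates $y_i$ can be computed from $B$, as Laurent series in $h$. These series solve the polynomial system (7), and a differential equation will show that they have no pole. Then we set $h=0$, that is, we flow back.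

Here is the computation in Example A, with $b=t$ and $O$ a valuation ring dominating $B$. Flowing takes $t$ to $t+h$ and $x$ to $T(x)=\sum_jx^{(j)}h^j/j!$, so $u=x/t$ should go to $T(u)=T(x)/(t+h)$. To expand $1/(t+h)$ in powers of $h$ we need $t$ nilpotent, so we compute with coefficients in $O/t^nO$. There $\frac1{t+h}=h^{-1}\sum_{i<n}(-t/h)^i$. Since $Du=u$, the series $T(u)=\sum_jc_jh^j$ satisfies $\partial_hT(u)=T(u)$, i.e. $jc_j=c_{j-1}$. At $j=0$ this gives $c_{-1}=0$, then $c_{-2}=-c_{-1}=0$, and so on: no pole. Its constant term is
$$c_0=\sum_{i<n}(-t)^i\frac{x^{(i+1)}}{(i+1)!},$$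
an element of $B$. Actually in $k[[t]]$, from $x^{(j)}=(t+j)e^t$, the infinite sum is $e^t\big[\sum_i\frac{(-t)^it}{(i+1)!}+\sum_i\frac{(-t)^i}{i!}\big]=e^t[(1-e^{-t})+e^{-t}]=e^t=u$. So $u$ is approximated $t$-adically by elements of $B$. In general we obtain in the same way a map from $E$ to a completion of $O$, and the last task is to come back from the completion to $O$. A valuation ring need not be separated in such a topology. This is why the lemma below is proved by induction, and why it allows a residue homomorphism with values in a larger field $L$.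

**Key Lemma.** Let $O$ be a valuation ring of $K$ with $B\subset O$, let $\rho:O\to\kappa$ be its residue map, $L\supset\kappa$ a field, and $\sigma:E\to L$ a ring homomorphism with $\sigma|_B=\rho|_B$. Then $E\subset O$ and $\rho|_E=\sigma$.

*Proof.* Keep $E$ and $b$ fixed. Let
$$r=\min\{i\ge0:\ D^ib\notin\mathfrak m_O\}.$$
It exists: by (3) some $D^{r_0}b$ is a unit of $B$, hence of $O$. We use induction on $r$, over all triples $(O,L,\sigma)$.

**The case $r=0$.** Then $b$ is a unit of $O$, so $E\subset B[1/b]\subset O$. For $v\in E$ there is $N$ with $b^Nv\in B$. So $\sigma(b)^N\sigma(v)=\rho(b)^N\rho(v)$, and $\sigma(b)=\rho(b)\ne0$ gives $\sigma(v)=\rho(v)$.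

**The case $r\ge1$: choice of $c$.** The elements $b,Db,\dots,D^{r-1}b$ lie in $\mathfrak m_O$. By fact 8 the ideal they generate in $O$ is generated by one of them, $c=D^{i_0}b$ with $i_0<r$. We have $0\ne c\in\mathfrak m_O$, since $b\neq0$. For $n\ge1$ let $\pi_n:O\to C=C_n=O/c^nO$. This is a local ring containing $k\supset\mathbb Q$, with residue field $\kappa$.

**Step 1: flow out.** We construct the transport map on $B[1/b]$. Define
$$T:B\to C[[h]],\qquad T(\beta)=\sum_{j\ge0}\pi_n(D^j\beta)\frac{h^j}{j!}. \tag{8}$$
By Leibniz's rule $T$ is a $k$-algebra homomorphism, and $T\circ D=\partial_h\circ T$. In $T(b)$ the coefficients of $h^j$ for $j<r$ lie in $cC$ and are nilpotent, while the coefficient of $h^r$ is a unit, because $D^rb$ is a unit of $O$. So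
$$T(b)=h^r\cdot(\text{unit of }C[[h]])+(\text{nilpotent}),$$
a unit of $C((h))=C[[h]][1/h]$. Therefore $T$ extends to $T:B[1/b]\to C((h))$, and $TD=\partial_hT$ persists by the quotient rule. Put $Y_i=T(y_i)$. Applying $T$ to (7),
$$\partial_hY_i=R_i(Y_1,\dots,Y_s).$$

**Step 2: the $Y_i$ have no poles.** First look modulo $\mathfrak m_C$. Let $\bar T:B[1/b]\to\kappa((h))$ be the reduction of $T$. Let
$$T_\sigma:E\to L[[h]],\qquad T_\sigma(v)=\sum_j\sigma(D^jv)\frac{h^j}{j!},$$
a ring homomorphism because $E$ is $D$-stable. On $B$ the maps $\bar T$ and $T_\sigma$ agree, as $\sigma|_B=\rho|_B$. Also $\bar T(b)\ne0$, since $T(b)$ is a unit. For $v\in E$ with $b^Nv\in B$ we get $\bar T(b)^N\bar T(v)=\bar T(b)^NT_\sigma(v)$ in the field $L((h))$, so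
$$\bar T(v)=T_\sigma(v)\qquad(v\in E).$$
Hence $\bar T(y_i)\in L[[h]]\cap\kappa((h))=\kappa[[h]]$. In other words, all polar coefficients of the $Y_i$ (the coefficients at negative powers of $h$) lie in $\mathfrak m_C$.

Now let $I\subset\mathfrak m_C$ be the ideal generated by these polar coefficients. There are finitely many, so $I$ is finitely generated. Suppose $I\ne0$. By Nakayama $I\ne\mathfrak m_CI$. Pass to $C'=C/\mathfrak m_CI$ and $I'=I/\mathfrak m_CI\ne0$. As $I\subset\mathfrak m_C$, we have $I'^2=0$. Over $C'$ write
$$Y_i=P_i+Z_i,\qquad P_i\in h^{-1}I'[h^{-1}],\quad Z_i\in C'[[h]].$$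
Not all $P_i$ vanish, since their coefficients generate $I'$. Let $N\ge1$ be the largest integer such that some $P_i$ has a nonzero coefficient $p_i$ at $h^{-N}$, and fix such an $i$. Expanding $R_i(Z+P)$ and using that products of two $P$'s are zero,
$$\partial_hP_i+\partial_hZ_i=R_i(Z)+\sum_l\frac{\partial R_i}{\partial Y_l}(Z)\,P_l. \tag{9}$$
The right side has no term in $h^{-N-1}$, because each $P_l$ has pole order at most $N$ and everything else is in $C'[[h]]$. On the left the coefficient of $h^{-N-1}$ is $-Np_i\ne0$, as $\mathbb Q\subset C'$. This contradiction shows $I=0$, so $Y_i\in C[[h]]$ for all $i$.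

**Step 3: flow back.** We turn $T$ into a homomorphism from $E$ to a completion. Since $E=B[y_1,\dots,y_s]$, Step 2 gives $T(E)\subset C_n[[h]]$. Setting $h=0$ yields ring homomorphisms
$$\sigma_n:E\to C_n,\qquad\sigma_n|_B=\pi_n|_B .$$
The residue of $\sigma_n(v)$ in $\kappa\subset L$ is the constant term of $\bar T(v)=T_\sigma(v)$, which is $\sigma(v)$. The $\sigma_n$ are compatible with $C_{n+1}\to C_n$: the maps $T$ for $n+1$ and $n$ are compatible on $B$, hence on $B[1/b]\supset E$. So we obtain
$$\sigma_\infty:E\to\hat O:=\varprojlim C_n .$$

**Step 4: return from $\hat O$ to $O$.** Let $q=\bigcap_nc^nO$, the kernel of $O\to\hat O$.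

(a) *The ideal $q$ is prime, $c\notin q$, and $\hat O$ is a domain.* Let $\alpha,\alpha'\in O$ with $\alpha\notin c^iO$ and $\alpha'\notin c^jO$. Since $O$ is a valuation ring, $c^i=\alpha\mu$ and $c^j=\alpha'\mu'$ with $\mu,\mu'\in O$. They are nonunits, for otherwise $\alpha\in c^iO$ or $\alpha'\in c^jO$. If $\alpha\alpha'=c^{i+j}\nu$ with $\nu\in O$, then $\alpha\alpha'=\alpha\alpha'\mu\mu'\nu$, so $1=\mu\mu'\nu$, which is impossible. Thus $\alpha\alpha'\notin c^{i+j}O$. It follows that $q$ is prime (and $q\ne O$, as $q\subset cO$). Two nonzero elements of $\hat O$ have nonzero images in a common $C_i$. Taking representatives $\alpha,\alpha'\in O$ of them modulo $c^{2i}$, we have $\alpha,\alpha'\notin c^iO$, so $\alpha\alpha'\notin c^{2i}O$ and the product is nonzero in $C_{2i}$. So $\hat O$ is a domain. Finally, $c\in c^2O$ would make $c$ a unit, so $c\notin q$.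

(b) *Induction applies to $O_q$.* By definition of $q$, $O/q\hookrightarrow\hat O$. Let $L'=\operatorname{Frac}\hat O$. By fact 8, $O_q$ is a valuation ring of $K$ with maximal ideal $q$ and residue field $\kappa'=\operatorname{Frac}(O/q)\subset L'$; let $\rho':O_q\to\kappa'$ be its residue map. We have $B\subset O\subset O_q$. The homomorphism $\sigma_\infty:E\to\hat O\subset L'$ agrees with $\rho'$ on $B$, because $\sigma_n|_B=\pi_n|_B$ for all $n$. Since $D^{i_0}b=c\notin q$, the integer attached to $O_q$ is at most $i_0<r$. By the induction hypothesis for $(O_q,L',\sigma_\infty)$,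
$$E\subset O_q\quad\text{and}\quad\rho'|_E=\sigma_\infty .$$
(If $q=0$, then $O_q=K$, and this says only that $\sigma_\infty$ is the inclusion $E\subset K\subset L'$.)

(c) *Inside $L'$ we have $\kappa'\cap\hat O=O/q$.* Let $f\in\kappa'\setminus(O/q)$. Then $f^{-1}$ is a nonunit of the valuation ring $O/q$, so its image in $C_1=O/cO$ lies in $\mathfrak m_{C_1}$. If $f$ were in $\hat O$, then $f\cdot f^{-1}=1$ would project in $C_1$ to $1\in\mathfrak m_{C_1}$, a contradiction.

Now let $v\in E$. By (b) and (c), $\rho'(v)=\sigma_\infty(v)\in\kappa'\cap\hat O=O/q$. So there is $o\in O$ with $v-o\in\ker\rho'=q\subset O$, and hence $v\in O$. Moreover $\sigma_\infty(v)$ is the image of $o$, so $\sigma_1(v)=\pi_1(o)$. Taking residues, Step 3 gives $\sigma(v)=\rho(o)$, and $\rho(o)=\rho(v)$ because $v-o\in q\subset\mathfrak m_O$. $\square$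

## 9. $S$ is integral over $B$, and $S=B$

**Step 1: every valuation ring of $K$ dominating $B$ contains $S$.** Let $O$ be such a ring, with residue field $\kappa\supset k$. Apply the Key Lemma with $L=\kappa$ and
$$\sigma:E\subset S\to S/\mathfrak m_S=k\subset\kappa .$$
On $B$ both $\sigma$ and $\rho$ are $\beta\mapsto\beta(0)$, since $\beta-\beta(0)\in\mathfrak m_B$ and $\mathfrak m_B\subset\mathfrak m_S\cap\mathfrak m_O$. Hence $E\subset O$. By Step 5 of Section 6, any given element of $S$ can be included in $S_0\subset E$, for a suitable choice of generators; the Key Lemma holds for every such choice. So $S\subset O$.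

**Step 2: $S$ is integral over $B$.** We show that an element $y\in K$ not integral over $B$ is missed by some valuation ring dominating $B$. We have $y\neq0$ and $y\notin B[y^{-1}]$, since $y=\sum_{i=0}^Nb_iy^{-i}$ multiplied by $y^N$ would be an integral equation. So $y^{-1}$ is a nonunit of $B[y^{-1}]$ and lies in a maximal ideal $\mathfrak M$. The map $B\to B[y^{-1}]/\mathfrak M$ is onto, because $y^{-1}\mapsto0$; so $\mathfrak M\cap B$ is maximal, i.e. $\mathfrak M\cap B=\mathfrak m_B$. A valuation ring $O$ of $K$ dominating $B[y^{-1}]_{\mathfrak M}$ then dominates $B$, and $y^{-1}\in\mathfrak m_O$ gives $y\notin O$. By Step 1, no element of $S$ can be such a $y$.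

**Step 3: $S$ is finite over $B$.** Fix $S_0$ and $E=B[y_1,\dots,y_s]$. By Step 2, $E$ is a finite $B$-module. Also $S$ is integral over $E$ and local, so every maximal ideal of $E$ is the contraction of the only maximal ideal of $S$. So $E$ is local with maximal ideal $\mathfrak m_S\cap E$. An element of $S_0\setminus\mathfrak m_S$ is therefore a unit of $E$, and (7) gives $S=(S_0)_{S_0\cap\mathfrak m_S}\subset E$. Hence $S=E$ is a finite $B$-module.

**Step 4: $S=B$.** By (6), $S=k+\mathfrak m_S=B+\mathfrak m_BS$, so $\mathfrak m_B\cdot(S/B)=S/B$. The $B$-module $S/B$ is finitely generated, and Nakayama, which needs no Noetherian hypothesis, gives $S=B$.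

**Step 5: the chain stops.** The finitely many elements $y_1,\dots,y_s\in S=B=\bigcup B_n$ lie in $B_n$ for all large $n$. Then $S_0\subset B_n$, and elements of $S_0$ with nonzero value at $0$ are units of $B_n$. So $S=(S_0)_{S_0\cap\mathfrak m_S}\subset B_n\subset S$. Therefore $B_n=S=B$ and
$$x^{(n+1)}\in B=B_n\qquad\text{for all large }n .$$
This proves Theorem 1, and with it Conjecture 1. $\blacksquare$

## 10. The exact set of orders

Call $n$ *admissible* if an equation (2) of order $n+1$ with $G|_{t=0}\ne0$ exists for $x$, that is, if $x^{(n+1)}\in B_n$. For Example A, $n=0$ is not admissible and $n=1$ is. Recall $e=\operatorname{trdeg}_kk(t,x,x',\dots)$.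

**Theorem 2.** The admissible $n$ form a nonempty final segment of $\mathbb Z_{\ge0}$, and $n$ is admissible if and only if $B_n=S$. Then $B_n$ is regular of dimension $e$. Moreover $n$ is admissible if and only if all three of the following hold:

1. $\mathfrak m_{B_n}$ has image of dimension $e$ in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$ (equivalently, the differentials of $t,x,\dots,x^{(n)}$ span an $e$-dimensional space there);
2. $\hat B_n$ is a domain (the Zariski closure of the curve $(t,x,\dots,x^{(n)})$ is analytically irreducible at $(0,a_0,\dots,a_n)$);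
3. $k(t,x,\dots,x^{(n)})=K$.

In particular $n+2\ge e$, so the order is always at least $\max(1,e-1)$.

The two versions of condition 1 agree because $\mathfrak m_{B_n}$ is generated by $t,x-a_0,\dots,x^{(n)}-a_n$, and a product $f\cdot(x^{(i)}-a_i)$ has class $f(0)$ times the class of $x^{(i)}-a_i$. So the image of $\mathfrak m_{B_n}$ is the $k$-span of these $n+2$ classes.

*Proof.* **Admissible means $B_n=S$.** If $x^{(n+1)}\in B_n$, then $DA_n\subset B_n$, and $DB_n\subset B_n$ by the quotient rule. So all derivatives of $x$ lie in $B_n$, hence $B_N=B_n$ for $N\ge n$, and $B_n=B=S$ by Section 9. Conversely, $B_n=S\supset B$ gives $x^{(n+1)}\in B_n$. If $B_n=S$, then $B_n\subset B_{n+1}\subset S$ gives $B_{n+1}=S$, so the admissible $n$ form a final segment. It is nonempty by Theorem 1. Regularity and dimension of $B_n=S$ are from Section 6.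

**Necessity of the conditions.** Let $B_n=S$. Condition 3 is clear. Condition 2 holds because $\hat S$ is a power series ring. For condition 1, $\mathfrak m_S=(w_1,\dots,w_e)S$, so the image of $\mathfrak m_S$ is the span of the classes of the $w_i$, which are independent in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$.

**Sufficiency.** Assume conditions 1–3. By condition 1 we can choose $w_1,\dots,w_e$ among $t,x-a_0,\dots,x^{(n)}-a_n\in A_n$ with independent classes in $\mathfrak m_\Sigma/\mathfrak m_\Sigma^2$, and complete them to a regular system of parameters of $\Sigma$. With condition 3 we may take $n_0=n$ in Section 6. The resulting ring is the same $S$, since it equals $N_{n'}$ for all large $n'$, and $N_{n'}$ is defined without reference to the $w_i$. As in Step 2 of Section 6, the map $\hat B_n\to\hat\Sigma\to W$ is onto, because $w_1,\dots,w_e\in\mathfrak m_{B_n}$. By condition 3, $\dim\hat B_n=\dim B_n=e=\dim W$, and $\hat B_n$ is a domain by condition 2. So $\hat B_n\to W$ is an isomorphism. It factors through the isomorphism $\hat S\to W$, hence $\hat B_n\to\hat S$ is an isomorphism. Since $\operatorname{Frac}B_n=K=\operatorname{Frac}S$,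 fact 5(a) gives $B_n=S$.

**The bound.** By condition 1, $n+2$ classes span a space of dimension $e$, so $n+2\ge e$. Thus the order $n+1$ is at least $e-1$, and it is at least $1$. $\square$

## 11. The family $t^\ell e^t$, and a node that forces a higher order

**No bound on the order in terms of $m$ and $e$.** For $\ell\ge1$ let $x=t^\ell e^t$, a component of
$$x'=(\ell t^{\ell-1}+t^\ell)u,\quad u'=u,\qquad x(0)=0,\ u(0)=1 .$$
Here $m=2$, $e=2$, and $\Sigma=k[t,u]_{(t,u-1)}$. We have $x^{(j)}=u\,p_j(t)$ with $p_0=t^\ell$ and $p_{j+1}=p_j+p_j'$, so $p_j$ vanishes at $0$ to order $\ell-j$ for $j<\ell$. Then $up_j=p_j+(u-1)p_j\equiv p_j'(0)\,t$ modulo $\mathfrak m_\Sigma^2$. For $n<\ell$ the classes of $t,x,\dots,x^{(n)}$ therefore span a line, condition 1 fails, and the order of a regular equation is at least $\ell+1$. The equation $(D-1)^{\ell+1}x=0$ attains it, so the minimal order is exactly $\ell+1$.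

The bound $e-1$ is attained by $x=e^t$: here $e=2$ and $x'=x$.

**Conditions 1 and 3 can hold while condition 2 fails.** Let $x=q(u)$ with $u=e^t$ and $q(u)=u+u^2-2u^3+u^5$, a component of $x'=uq'(u)$, $u'=u$, $x(0)=u(0)=1$. Then $\Sigma=k[t,u]_{(t,u-1)}$, and $x'=u+2u^2-6u^3+5u^5$. Take $n=1$.

Condition 3: $[k(u):k(q)]=5$ is prime, so $k(q,uq')$ is $k(u)$ or $k(q)$. If it were $k(q)$, then $uq'\in k(q)\cap k[u]=k[q]$ (as $k[q]$ is integrally closed and $u$ is integral over it), so $uq'=\alpha q+\beta$ by degrees. The coefficients of $u$ and $u^2$ would give $\alpha=1$ and $\alpha=2$. So $k(t,x,x')=k(t,u)=K$ and $e=2$. Condition 1: $q'(1)=2$, so $x-1$ has class $2(u-1)$, independent of $t$.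

But $n=1$ is not admissible. At $(t,u)=(0,1)$ and at $(0,-1)$ the triple $(t,x,x')$ takes the same value $(0,1,2)$. So every element of $B_1$ takes the same value at these two points of the $(t,u)$-plane. By Theorem 2, $n=1$ admissible would mean $B_1=S$. The ring $S=N_1$ contains the integral closure of $A_1$ in $K$ (we may take $n_0=1$ here, since conditions 1 and 3 hold), and $u$ is integral over $A_1\ni x=q(u)$. So $u\in S$, while $u$ has the values $1$ and $-1$ and is not in $B_1$. Hence condition 2 fails for $n=1$.

## 12. A class of power series closed under the operations of calculus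

**Corollary 3.** For $f\in k[[t]]$ the following are equivalent:

- (a) $f$ is the solution of a scalar problem (2) with $G|_{t=0}\ne0$;
- (b) $f$ is a component of a system (1) regular at $t=0$;
- (c) $f$ lies in a finitely generated $D$-stable $k$-subalgebra of $k[[t]]$.

The set $\mathcal E$ of such $f$ is a $D$-stable local ring, closed under sums, products, derivatives, antiderivatives, inverses $1/f$ when $f(0)\ne0$, compositions $f\circ g$ with $g(0)=0$, and compositional inverses of $g$ with $g(0)=0\ne g'(0)$.

*Proof.* **The equivalences.** For (a)⇒(b), take the unknowns $v_0=f,\ v_1=f',\dots,v_n=f^{(n)}$ with $v_i'=v_{i+1}$ for $i<n$ and $v_n'=F/G$; the denominators are $1$ and $G$. For (b)⇒(c), use the algebra $\Phi$ of Section 5. For (c)⇒(b), let $f_1,\dots,f_p$ be generators of the algebra, with $f$ adjoined to the list. Each $f_i'$ lies in the algebra, so $f_i'=R_i(f_1,\dots,f_p)$ with polynomials $R_i$. This is a system (1) with denominators $1$. Finally (b)⇒(a) is Theorem 1, with its consequence in Section 1.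

**Ring operations, derivatives, antiderivatives, inverses.** We check these with (c). If $f$ and $g$ lie in finitely generated $D$-stable algebras, then $f+g$ and $fg$ lie in the algebra generated by both, which is again finitely generated and $D$-stable. The derivative $f'$ lies in the same algebra as $f$. For an antiderivative $F$ of $f$, adjoin $F$; its derivative $f$ is already present. If $f(0)\ne0$, adjoin $1/f$, using $(1/f)'=-(1/f)^2f'$. So $\mathcal E$ is a $D$-stable ring in which exactly the $f$ with $f(0)\ne0$ are units; hence it is local.

**Compositions.** Let $f\in k[f_1,\dots,f_p]$ and $g\in k[g_1,\dots,g_s]$, both algebras $D$-stable, with $g(0)=0$. The algebra $k[f_i\circ g,\,g_j]$ contains $f\circ g$. It is $D$-stable because $(f_i\circ g)'=(f_i'\circ g)\,g'$, where $f_i'\circ g$ is a polynomial in the $f_j\circ g$, and $g'\in k[g_j]$.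

**Compositional inverses.** Let $g(0)=0\ne g'(0)$ and let $\gamma$ be the compositional inverse of $g$. We may assume that the $D$-stable algebra $k[g_1,\dots,g_s]$ contains $g$ and $1/g'$: adjoin $1/g'$, as above. The algebra $k[\gamma,\,g_j\circ\gamma]$ contains $\gamma$. It is $D$-stable, since $\gamma'=(1/g')\circ\gamma$ is a polynomial in the $g_j\circ\gamma$, and $(g_j\circ\gamma)'=(g_j'\circ\gamma)\,\gamma'$. $\square$
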